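\title{Four colors on every $K_4$: the order of $f(n,4,4)$ is $\sqrt{n}$}

\begin{abstract}
Let $f(n,4,4)$ be the least number of colors in an edge-coloring of $K_n$ in which every copy of $K_4$ receives at least four colors. We prove the conjecture that $f(n,4,4)=\Theta(\sqrt n)$. The coloring is recursive. Each level of the recursion uses a bilinear form over a field of characteristic $2$, evaluated on random labels of the vertices, and each edge records a bounded amount of information about the levels above it. The remaining collisions form a balls-in-bins problem, and the loads are kept small by offering each endpoint of each edge a choice between two forms.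
\end{abstract}

\section{Introduction}\label{sec:intro}

An edge-coloring of the complete graph $K_n$ is a \emph{$(p,q)$-coloring} if the edges of every copy of $K_p$ together receive at least $q$ distinct colors. Let $f(n,p,q)$ be the minimum number of colors in a $(p,q)$-coloring of $K_n$. The parameter $q$ measures how far every small clique is pushed from being monochromatic toward having all its edges differently colored.

For $q=2$ the condition only forbids a monochromatic $K_p$, and few colors suffice: write the vertices in binary and color an edge by the first digit in which its endpoints differ. Every color class is bipartite, so $f(n,p,2)\le\lceil\log_2 n\rceil$ for $p\ge3$. At the other end, a $(3,3)$-coloring is a proper edge-coloring, so $f(n,3,3)\ge n-1$. In a $(4,5)$-coloring no vertex has three edges of one color, since the $K_4$ spanned by them would have at most four colors; hence $f(n,4,5)\ge (n-1)/2$. So $q=4$ is the largest value for which $f(n,4,q)$ can be sublinear in $n$.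

One constraint suggests the order of $f(n,4,4)$. A monochromatic $4$-cycle and its two diagonals carry at most three colors, so no color class of a $(4,4)$-coloring contains a $4$-cycle. In a graph without $4$-cycles two vertices have at most one common neighbor, so the degrees satisfy $\sum_v\binom{d_v}{2}\le\binom n2$, and by convexity there are $O(n^{3/2})$ edges. Thus $\Omega(\sqrt n)$ colors are needed, and the natural guess is that this is the truth. The problem as posed in \cite{source} starts from the known bounds
\[
c\,n^{1/2}<f(n,4,4)<n^{1/2}e^{c'\sqrt{\log n}},
\]
where $c,c'>0$ are absolute constants, and conjectures that $f(n,4,4)=\Theta(n^{1/2})$ as $n\to\infty$. We prove this conjecture.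

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that $\sqrt{n-1}\le f(n,4,4)\le C\sqrt n$ for all $n\ge4$.
\end{theorem}

The lower bound holds in a local form. The upper bound can be achieved without monochromatic triangles, which a $(4,4)$-coloring may contain in general (color a triangle of $K_4$ with one color and the other three edges with three new colors).

\begin{theorem}\label{thm:local}
Let $n\ge4$. If $K_n$ has a $(4,4)$-coloring in which every vertex is incident with at most $k$ colors, then $n\le k^2+1$. Hence the least possible maximum number of colors at a vertex in a $(4,4)$-coloring of $K_n$ is also $\Theta(\sqrt n)$. Moreover, the colorings with $O(\sqrt n)$ colors constructed in the proof of Theorem~\ref{thm:main} contain no monochromatic triangle.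
\end{theorem}

Section~\ref{sec:lower} proves the lower bounds, and Section~\ref{sec:idea} explains the construction on small cases. Sections~\ref{sec:scheme} and~\ref{sec:K4} define a family of colorings and show that all its members are $(4,4)$-colorings. Section~\ref{sec:load} reduces the count of colors to a load condition on labels, which Sections~\ref{sec:random} and~\ref{sec:two} verify for random labels. Throughout, $\log$ is the natural logarithm, and we use $\binom Ns\le (eN/s)^s$.

\section{The lower bound}\label{sec:lower}

\begin{proof}[Proof that $n\le k^2+1$, and of the lower bound in Theorem~\ref{thm:main}]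
If $k\le1$, then any two edges sharing a vertex have the same color, so $K_n$ is monochromatic, which is impossible for $n\ge4$. So $k\ge2$. Fix a vertex $z$. Some color $c$ appears on the edges from $z$ to a set $D$ of size $d\ge(n-1)/k$. If $d\le2$, then $n-1\le2k\le k^2$. Let $d\ge3$. For distinct $x,y,y'\in D$, the $K_4$ on $z,x,y,y'$ has three edges of color $c$, so the triangle $xyy'$ has three distinct colors, all different from $c$. Hence the $d-1$ edges from a fixed $x\in D$ to the rest of $D$ have distinct colors different from $c$, and $x$ also sees $c$ on the edge $xz$. So $d\le k$ and $n-1\le kd\le k^2$. If $k$ colors are used in total, then every vertex sees at most $k$ colors, and therefore $f(n,4,4)\ge\sqrt{n-1}$.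
\end{proof}

The proof also shows what a good coloring must do. With $C\sqrt n$ colors, every vertex has a monochromatic neighborhood $D$ of size about $\sqrt n/C$ or more, and the coloring inside $D$ must be proper, so it uses a constant fraction of all colors. Meeting this requirement for all such $D$ at once, while losing only a constant factor, is the main difficulty in the upper bound.

\section{The shape of the construction}\label{sec:idea}

\subsection*{One bipartite layer}
Let $q$ be a power of $2$, so that $z+z=0$ in $\mathbb F_q$. Let $A$ and $B$ be two copies of $\mathbb F_q^2$, and give the edge between $x\in A$ and $y\in B$ the color $x_1y_1+x_2+y_2$. For fixed $y$ and a fixed color $\xi$, the $\xi$-neighbors of $y$ form the line $x_2=y_1x_1+y_2+\xi$. Different $y$ give different lines, and two lines share at most one point. So there is no monochromatic $4$-cycle, and $q$ colors serve parts of size $q^2$.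

\subsection*{Recursion}
Split the vertices into $R$ equal parts, where $R$ is a large constant. Between each two parts use such a layer, with a separate palette for each pair of parts. Inside the parts repeat the construction, using the \emph{same} palette in all parts. Level $j$ of the recursion costs about $R^2\sqrt{n/R^{j+1}}$ colors, and these numbers form a geometric series with ratio $1/\sqrt R$. This leaves a budget: we may refine the colors of level $j$ by a factor $c^j$ for any $c<\sqrt R$. The budget is needed, because two kinds of $K_4$ can still have only three colors.

\subsection*{The split $2+2$}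
Take $x,x'$ in one part and $y,y'$ in another. The $4$-cycle $xyx'y'$ may have two colors, and the inner edges $xx'$ and $yy'$ may have the same color because the palette is reused. A separate palette for each part costs a factor $R$ per level, which exceeds the budget. Instead we modify the form so that a two-colored $4$-cycle forces an \emph{asymmetric} relation between the differences $x+x'$ and $y+y'$, and let each inner edge record just enough about its difference to detect the relation.

\begin{example}\label{ex:K6}
Let $\mathbb F_4=\{0,1,\omega,\omega^2\}$ with $\omega^2=\omega+1$, and let $A,B$ be two copies of $\{0,1,\omega\}$. Color an inner edge by the sum of its endpoints, with one palette for $A$ and $B$; each of the two triangles gets the colors $1,\omega,\omega^2$. Color the edge from $x\in A$ to $y\in B$ by $x+\kappa y$, in a new palette, where $\kappa\ne0$ is fixed. A $3+1$ split has at least $3+1$ colors. In a $2+2$ split, cross edges with a common endpoint have different colors, so the $4$-cycle has only two colors exactly when $x+\kappa y=x'+\kappa y'$ and $x+\kappa y'=x'+\kappa y$; both equations say $x+x'=\kappa(y+y')$. For $\kappa=1$ this makes the two inner colors equal, and $x=y=0$, $x'=y'=1$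 span only three colors. For $\kappa=\omega$ it makes the inner colors different, and we have a $(4,4)$-coloring of $K_6$.
\end{example}

In a large field an edge cannot afford to record its whole difference $\delta$. It only has to record something that separates $\delta$ from $\kappa\delta$, and three values suffice for that. With the other two-colored patterns, seven values per level will do.

\subsection*{The split $3+1$}
Take $y$ in one part and $z,x',x''$ in another, joined to $y$ in one color. Then $z,x',x''$ lie on a line, and their triangle needs three colors: as in Section~\ref{sec:lower}, the coloring must be proper inside every line of every level. Let the labels be random, let the parts of level $j$ have size $n_j$, and let $q_j$ be of order $\sqrt{n_j}$. Fix $z$, a level-$i$ line through $z$, and a part $B$ joined to $z$ at a level $j>i$. About $n_j/q_i$ vertices of $B$ lie on the line. They are balls thrown into $q_j$ bins, namely the level-$j$ colors seen from $z$, and balls in one bin must be separated by an extra coordinate of the color, a \emph{tie-breaker}. The mean load $\varepsilon=n_j/(q_iq_j)$ has order $R^{-(j-i)/2}$, but the tie-breaker pays for the \emph{maximum} load. For $j=1$ the mean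 load is a constant, so for each fixed $k$ the expected number of bins with $k$ balls is roughly $q_1\varepsilon^k/k!$, which tends to infinity with $n$. One form therefore does not keep the loads bounded near the top of the recursion, where the budget is a constant.

The remedy is to offer each ball two bins, given by two forms, and to let it choose.

\begin{example}\label{ex:forest}
Let $j=1$, so that only $i=0$ occurs, and fix $z$ and the line. Form a bipartite graph whose two vertex classes are the bins of the first form and the bins of the second form, and in which a ball is an edge joining its two bins. A choice assigns each edge to one of its ends. If $k$ balls share a bin of the first form and have distinct second bins, they form a star: one form gives load $k$, while sending each edge to its leaf gives load $1$. In a forest, root each component and send each edge to the end farther from the root; again all loads are at most $1$, whatever the degrees.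
\end{example}

A sparse random graph is close to a forest: a region explored from one edge has few cycles. Section~\ref{sec:two} makes this precise in the form needed for $j\ge2$, where a ball lies in one bin for each $i<j$ and each form. The price of the choice is that the $2+2$ analysis must hold for all choices.

\section{The coloring scheme}\label{sec:scheme}

\subsection*{The tree}
Let $R=1024=32^2$, $m\ge1$, $n=R^m$, and let the vertex set be $X=\{1,\dots,R\}^m$. A \emph{node of level $j$}, for $0\le j\le m-1$, is a word $w$ of length $j$, and $X_w$ is the set of vertices with prefix $w$. The \emph{children} of $w$ are the sets $X_{wp}$, $1\le p\le R$, each of size $n_j=R^{m-j-1}$. The \emph{level} of an edge $xy$ is the length $j$ of the longest common prefix $w$ of $x$ and $y$. Then $x\in X_{wp}$ and $y\in X_{wp'}$ with $p\ne p'$. If $p<p'$, we call $x$ the \emph{lower} and $y$ the \emph{upper} endpoint, and $(p,p')$ the \emph{index pair}. For each $i<j$ the endpoints lie in the same child of a level-$i$ node.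

Put $q_j=16\cdot32^{m-j-1}$, a power of $2$. Then
\begin{equation}\label{eq:q}
q_j\ge16,\qquad q_j^2=256\,n_j,\qquad q_j=\tfrac12\sqrt n\,32^{-j},\qquad q_i=32^{j-i}q_j .
\end{equation}

\subsection*{Field data}
A \emph{functional} on $\mathbb F_q$, with $q$ a power of $2$, is an $\mathbb F_2$-linear map $\mathbb F_q\to\mathbb F_2$. Three linearly independent functionals define a surjection $\mathbb F_q\to\mathbb F_2^3$ whose kernel has $q/8$ elements.

\begin{lemma}\label{lem:field}
Let $q\ge16$ be a power of $2$. There are elements $\kappa\ne 0$ and $g,\alpha_1,\alpha_2,\beta_1,\beta_2$ of $\mathbb F_q$, an additive subgroup $S$ of $\mathbb F_q$, functionals $\lambda,\mu$, and a map $\psi:\mathbb F_q^*\to\{1,2,3\}$ such that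
\begin{itemize}
\item[(F1)] $|S|=q/8$ and $g\notin S$ (so $g\ne0$);
\item[(F2)] $\alpha_1+\alpha_2=\beta_1+\beta_2=g$;
\item[(F3)] $\lambda(s+\alpha_t)=1$ and $\lambda\big((s+\beta_t)/\kappa\big)=0$ for all $s\in S$ and $t\in\{1,2\}$;
\item[(F4)] $\mu(1/g)=1$;
\item[(F5)] $\psi(\kappa z)\ne\psi(z)$ for all $z\in\mathbb F_q^*$.
\end{itemize}
\end{lemma}

\begin{proof}
Take any $\kappa\notin\{0,1\}$ and any functional $\lambda\ne0$, and put $\lambda'(z)=\lambda(z/\kappa)$. Multiplication by $1/\kappa$ or by $1+1/\kappa\neq0$ is a bijection of $\mathbb F_q$, so $\lambda'$ and $(\lambda+\lambda')(z)=\lambda((1+1/\kappa)z)$ are nonzero; thus $\lambda,\lambda'$ are independent. Since $\mathbb F_q$ has dimension at least $4$ over $\mathbb F_2$, there is $\lambda''$ with $\lambda,\lambda',\lambda''$ independent. Let $S$ be the common kernel, and choose $g$ with $(\lambda,\lambda',\lambda'')(g)=(0,0,1)$; this gives (F1). Choose $\alpha_1$ with $\lambda(\alpha_1)=1$, and put $\alpha_2=\alpha_1+g$, $\beta_1=0$, $\beta_2=g$. Then (F2) holds, and (F3) holds because $\lambda$ and $\lambda'$ vanish on $S$ and at $g$. Some functional is nonzero at the nonzero vector $1/g$, which gives (F4). Multiplication by $\kappa$ permutes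 $\mathbb F_q^*$ without fixed points. Along each cycle let $\psi$ alternate between $1$ and $2$, and give the last element the value $3$ if the length is odd; this gives (F5).
\end{proof}

Fix such data in $\mathbb F_{q_j}$ for each level $j$. We write $S_j$ for the subgroup and suppress $j$ otherwise.

\subsection*{Labels}
Let $P_j=S_j\times\mathbb F_{q_j}$, so that $|P_j|=q_j^2/8=32n_j$. A \emph{labeling} gives each vertex $x$, for each level $j$, a \emph{level-$j$ label} $(x_1,x_2)\in P_j$, such that the level-$j$ labels are distinct within each child of a level-$j$ node. The level will be clear from the context. A \emph{line} in $P_j$ is a set $\{(x_1,x_2)\in P_j: x_2=\sigma x_1+\zeta\}$ with $\sigma,\zeta\in\mathbb F_{q_j}$; vertical lines are excluded. A line has $|S_j|$ points, with distinct first coordinates.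

\subsection*{Options and forms}
An \emph{option} is a pair $(\alpha,\beta)\in\{\alpha_1,\alpha_2\}\times\{\beta_1,\beta_2\}$. For a level-$j$ edge with lower endpoint $x$ and upper endpoint $y$, put, with level-$j$ labels,
\[
\varphi_{\alpha,\beta}(x,y)=(x_1+\beta)(y_1+\alpha)+x_2+\kappa y_2 .
\]
Each edge will be assigned one option, and $\varphi(xy)$ denotes the value for that option. We think of each endpoint as choosing the shift added to its own first coordinate: the \emph{choice} of the lower endpoint is the $t$ with $\beta=\beta_t$, and the choice of the upper endpoint is the $t$ with $\alpha=\alpha_t$.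

Let $A=X_{wp}$ and $B=X_{wp'}$ be distinct children of a level-$j$ node, let $a\in A$ and $t\in\{1,2\}$. As seen from $a$, the value of $\varphi$ is governed by the function on $P_j$
\[
L^a_t(b_1,b_2)=\begin{cases}(a_1+\beta_t)\,b_1+\kappa b_2 & \text{if } p<p',\\ (a_1+\alpha_t)\,b_1+b_2 & \text{if } p>p',\end{cases}
\]
and for $b\in B$ we write $L_t^a(b)$ for its value at the level-$j$ label of $b$.

\begin{lemma}\label{lem:L}
\begin{itemize}
\item[(L1)] Each level set $\{L^a_t=\xi\}$, $\xi\in\mathbb F_{q_j}$, is a line in $P_j$.
\item[(L2)] The pair $(L^a_1,L^a_2)$ is injective on $P_j$.
\item[(L3)] If $b,b'\in B$, the edges $ab,ab'$ have the same option and the same value of $\varphi$, and $t$ is the choice of $a$ in this option, then $L_t^a(b)=L_t^a(b')$.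
\end{itemize}
\end{lemma}

\begin{proof}
The coefficient of $b_2$ is nonzero, which gives (L1). By (F2), $L_1^a+L_2^a=gb_1$ with $g\ne0$, so the pair determines $b_1$ and then $b_2$. For (L3), expand: if $a$ is lower, $\varphi(ab)=L^a_t(b)+(a_1+\beta)\alpha+a_2$, and if $a$ is upper, $\varphi(ab)=L^a_t(b)+\beta(a_1+\alpha)+\kappa a_2$. The extra terms depend only on $a$ and the option.
\end{proof}

\subsection*{Information}
Let $xx'$ be an edge of level greater than $i$. With level-$i$ labels and level-$i$ field data put $u=x_1+x_1'\in S_i$ and $\delta=x_2+x_2'$. The labels are distinct, so $(u,\delta)\ne(0,0)$. Define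
\[
\operatorname{info}_i(xx')=\begin{cases}(\mathsf V,\ \psi(\delta)) & \text{if } u=0,\\ (\mathsf N,\ \mu(1/u),\ \lambda(\delta/u)) & \text{if } u\ne0.\end{cases}
\]
The first entry, the \emph{kind}, says whether the difference is vertical. There are at most $3+4=7$ values.

\subsection*{Conflicts and colors}
Two level-$j$ edges $zx'$ and $zx''$, with $x'\ne x''$ in the same child of a level-$j$ node, \emph{conflict} if they have the same option and the same value of $\varphi$, and for some $i<j$ the level-$i$ labels of $z,x',x''$ lie on a common line in $P_i$. A \emph{tie-breaker} is a function $\theta$ on the edges that takes different values on conflicting edges. Given a labeling, options and a tie-breaker, the color of a level-$j$ edge $xy$ with index pair $(p,p')$ and option $(\alpha,\beta)$ is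
\begin{equation}\label{eq:color}
\chi(xy)=\Big(j;\ (p,p');\ (\alpha,\beta);\ \varphi(xy);\ \theta(xy);\ \big(\operatorname{info}_i(xy)\big)_{i<j}\Big).
\end{equation}
The node at which the edge sits is not part of the color.

\section{Every $K_4$ receives four colors}\label{sec:K4}

\begin{proposition}\label{prop:K4}
For every labeling, every assignment of options and every tie-breaker, $\chi$ is a $(4,4)$-coloring of $K_n$ without monochromatic triangles.
\end{proposition}

\begin{proof}
For a set $Q$ of at least two vertices let $w$ be the longest common prefix and $i$ its length. Then $Q$ meets at least two children of $w$. \emph{Cross} edges, between children, have level $i$, and \emph{inner} edges, within a child, have level greater than $i$; so no inner edge has the color of a cross edge.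

Let $|Q|=3$. If $Q$ meets three children, the three index pairs are distinct. Otherwise $Q$ has an inner edge and a cross edge. So no triangle is monochromatic.

Let $|Q|=4$, and suppose that $Q$ has at most three colors. If $Q$ meets four children, there are six index pairs, and if it splits as $2+1+1$, there are three index pairs and an inner edge. Both give at least four colors, so two splits remain.

\medskip\noindent\emph{The split $3+1$.} Let three vertices lie in one child and $y$ in another. The inner triangle has at least two colors, so the three edges at $y$ have one color and the triangle has exactly two. Name its vertices so that $\chi(zx')=\chi(zx'')$. By (L3) the level-$i$ labels of $z,x',x''$ lie in a level set of some $L^y_t$, which is a line by (L1). The edges $zx'$ and $zx''$ have the same level $j>i$, so both sit at the level-$j$ node containing $z$. Their index pairs agree, and one index is that of the child containing $z$, so $x'$ and $x''$ lie in the same child. Their options and values of $\varphi$ agree. Hence they conflict, and $\theta(zx')\ne\theta(zx'')$, a contradiction.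

\medskip\noindent\emph{The split $2+2$.} Let $x,x'\in X_{wp}$ and $y,y'\in X_{wp'}$ with $p<p'$. With level-$i$ labels put
\[
u=x_1+x_1',\quad \delta=x_2+x_2',\quad v=y_1+y_1',\quad \eta=y_2+y_2' .
\]
Then $u,v\in S_i$, $(u,\delta)\ne(0,0)$ and $(v,\eta)\ne(0,0)$. Two adjacent cross edges of one color give an equation, obtained by adding the two values of $\varphi$:
\begin{align}
\chi(xy)=\chi(xy') \text{ with option } (\alpha,\beta)\ &\Longrightarrow\ (x_1+\beta)v=\kappa\eta \ \text{ and }\ v\ne0,\label{eq:cx}\\
\chi(xy)=\chi(x'y) \text{ with option } (\alpha,\beta)\ &\Longrightarrow\ (y_1+\alpha)u=\delta \ \text{ and }\ u\ne0.\label{eq:cy}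
\end{align}
Here $v=0$ would force $\eta=0$, and $u=0$ would force $\delta=0$. The same holds after exchanging $x$ with $x'$ or $y$ with $y'$, which leaves $u,\delta,v,\eta$ unchanged.

If the $4$-cycle of cross edges is monochromatic, then adding \eqref{eq:cx} at $x$ and at $x'$ gives $uv=0$, while \eqref{eq:cx} and \eqref{eq:cy} give $v\ne0$ and $u\ne0$. So the $4$-cycle has at least two colors. Since $Q$ has at most three, the cycle has exactly two and $\chi(xx')=\chi(yy')$; in particular $\operatorname{info}_i(xx')=\operatorname{info}_i(yy')$. We show that the two values of $\operatorname{info}_i$ differ in each of the four possible patterns (Figure~\ref{fig:patterns}).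

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\foreach \s in {0,2,4,6} {
  \draw[dotted] (\s,0)--(\s,1) (\s+1,0)--(\s+1,1);
  \fill (\s,0) circle (1.3pt) (\s,1) circle (1.3pt) (\s+1,0) circle (1.3pt) (\s+1,1) circle (1.3pt);
  \node[above] at (\s,1) {$x$}; \node[below] at (\s,0) {$x'$};
  \node[above] at (\s+1,1) {$y$}; \node[below] at (\s+1,0) {$y'$};
}
\draw[thick] (0,1)--(1,1) (0,1)--(1,0) (0,0)--(1,0) (2,1)--(3,1) (2,1)--(3,0)
  (4,1)--(5,1) (4,0)--(5,1) (6,1)--(7,1) (6,0)--(7,0);
\draw[thick,dashed] (0,0)--(1,1) (2,0)--(3,1) (2,0)--(3,0)
  (4,1)--(5,0) (4,0)--(5,0) (6,1)--(7,0) (6,0)--(7,1);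
\node at (0.5,-0.6) {(a)}; \node at (2.5,-0.6) {(b)};
\node at (4.5,-0.6) {(c)}; \node at (6.5,-0.6) {(d)};
\end{tikzpicture}
\caption{The colorings of the $4$-cycle $xyx'y'$ with exactly two colors (solid and dashed), up to exchanging $x$ with $x'$ and $y$ with $y'$. The inner edges $xx'$ and $yy'$ are dotted.}\label{fig:patterns}
\end{figure}

(a) \emph{The edges $xy,xy',x'y'$ have one color}, with option $(\alpha,\beta)$. By \eqref{eq:cx} at $x$ and \eqref{eq:cy} at $y'$, both $u$ and $v$ are nonzero, $\delta/u=y_1'+\alpha$ and $\eta/v=(x_1+\beta)/\kappa$. By (F3), $\lambda(\delta/u)=1$ and $\lambda(\eta/v)=0$.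

(b) \emph{The edges $xy,xy'$ have one color and $x'y,x'y'$ another}, with options $(\alpha,\beta)$ and $(\alpha',\beta')$. By \eqref{eq:cx} at $x$ and $x'$, $(x_1+\beta)v=\kappa\eta=(x_1'+\beta')v$ and $v\ne0$. So $u=\beta+\beta'\in\{0,g\}$, and $u=0$ because $u\in S_i$ and $g\notin S_i$. The kinds are $\mathsf V$ for $xx'$ and $\mathsf N$ for $yy'$.

(c) \emph{The edges $xy,x'y$ have one color and $xy',x'y'$ another}, with options $(\alpha,\beta)$ and $(\alpha',\beta')$. By \eqref{eq:cy} at $y$ and $y'$, $(y_1+\alpha)u=\delta=(y_1'+\alpha')u$ and $u\ne0$. So $v=\alpha+\alpha'\in\{0,g\}$, hence $v=0$. The kinds are $\mathsf N$ for $xx'$ and $\mathsf V$ for $yy'$.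

(d) \emph{The edges $xy,x'y'$ have one color and $xy',x'y$ another}, with options $(\alpha,\beta)$ and $(\alpha',\beta')$. Expanding $\varphi(xy)+\varphi(x'y')=0$ and $\varphi(xy')+\varphi(x'y)=0$, where the terms $\alpha\beta$ and $\alpha'\beta'$ cancel, gives
\begin{align}
x_1y_1+x_1'y_1'+\alpha u+\beta v+\delta+\kappa\eta&=0,\label{eq:m1}\\
x_1y_1'+x_1'y_1+\alpha' u+\beta' v+\delta+\kappa\eta&=0.\nonumber
\end{align}
The four products sum to $uv$. With $\bar\alpha=\alpha+\alpha'$ and $\bar\beta=\beta+\beta'$ in $\{0,g\}$, the sum of the equations is
\begin{equation}\label{eq:m2}
uv+\bar\alpha u+\bar\beta v=0 .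
\end{equation}
If exactly one of $u,v$ is zero, the kinds differ. If $u=v=0$, then $x_1y_1=x_1'y_1'$, so \eqref{eq:m1} gives $\delta=\kappa\eta$, and $\psi(\delta)\ne\psi(\eta)$ by (F5); this is the case seen in Example~\ref{ex:K6}. Let $u,v\ne0$. For $(\bar\alpha,\bar\beta)=(0,0),(0,g),(g,0)$, equation \eqref{eq:m2} reads $uv=0$, $(u+g)v=0$, $u(v+g)=0$, all impossible because $u,v\in S_i\setminus\{0\}$ and $g\notin S_i$. So $\bar\alpha=\bar\beta=g$, and dividing \eqref{eq:m2} by $guv$ gives $1/u+1/v=1/g$. By (F4), $\mu(1/u)+\mu(1/v)=1$, so $\mu(1/u)\ne\mu(1/v)$.
\end{proof}

\begin{remark}
Restricting first coordinates to $S$ costs a constant factor in the number of labels and does two things. In (a), the slopes $\delta/u$ and $\eta/v$ are a first coordinate up to a shift and a scaling, and (F3) confines them to opposite sides of $\lambda$. In (b)--(d), $g\notin S$ prevents a change of option from imitating a change of first coordinate; without it, (b) would allow $u=g$, where both kinds are $\mathsf N$. The coordinate $\mu(1/u)$ is needed only when options differ, and one bit suffices because both pairs of shifts differ by the same $g$.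
\end{remark}

\section{The load condition}\label{sec:load}

All coordinates of \eqref{eq:color} except $\theta$ have a range that is fixed in advance, so it remains to bound the number of conflicts of an edge. We group the edges at a vertex $a$ that could conflict into bins.

A \emph{site} is a triple $(j,a,B)$, where $1\le j\le m-1$, $a$ is a vertex, and $B$ is a child of the level-$j$ node containing $a$ with $a\notin B$. For $b\in B$ and $i<j$ put, with level-$i$ labels, $\operatorname{slope}_i(a,b)=(a_2+b_2)/(a_1+b_1)$ if $a_1\ne b_1$, and leave it undefined otherwise. For $t\in\{1,2\}$, a \emph{$t$-bin} of the site is a set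
\[
\{b\in B:\ \operatorname{slope}_i(a,b)=\sigma,\ L_t^a(b)=\xi\},\qquad i<j,\ \sigma\in\mathbb F_{q_i},\ \xi\in\mathbb F_{q_j},
\]
and $i$ is its \emph{level}. An element $b$ lies in at most one $t$-bin of each level. A map $\tau:B\to\{1,2\}$ has \emph{load at most $k$} if, for $t=1,2$, every $t$-bin contains at most $k$ elements $b$ with $\tau(b)=t$. Let $M=100$. A site $(j,a,B)$ is \emph{good} if some $\tau:B\to\{1,2\}$ has load at most $M2^j$.

\begin{proposition}\label{prop:load}
There is an absolute constant $C_0$ such that, if all sites of a labeling are good, then options and a tie-breaker can be chosen so that $\chi$ uses at most $C_0\sqrt n$ colors.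
\end{proposition}

\begin{proof}
For each site $(j,a,B)$ fix a map $\tau_a:B\to\{1,2\}$ of load at most $M2^j$; for fixed $a$ the sets $B$ are disjoint, so the notation is unambiguous. Give an edge of level $j\ge1$ with lower endpoint $x$ and upper endpoint $y$ the option $(\alpha_{\tau_y(x)},\beta_{\tau_x(y)})$, so that the choice of an endpoint $a$ on the edge $ab$ is $\tau_a(b)$. Edges of level $0$ have no conflicts and get any option.

Let $ab$ and $ab'$ be conflicting level-$j$ edges with $b,b'\in B$. The options agree, so $\tau_a(b)=\tau_a(b')=t$, and $L_t^a(b)=L^a_t(b')$ by (L3). For some $i<j$ the level-$i$ labels of $a,b,b'$ are three distinct points of a line $x_2=\sigma x_1+\zeta$, so both slopes are defined and equal to $\sigma$. Thus $b'$ lies in a $t$-bin with $b$ and has $\tau_a(b')=t$. There are at most $j$ such bins, so $ab$ has at most $jM2^j$ conflicts at $a$, and by the same argument at $b$ at most $2jM2^j$ in total. A graph of maximum degree $\Delta$ has a proper vertex coloring with $\Delta+1$ colors, found greedily. Applied to the conflict relation on level-$j$ edges, this gives $\theta$ with $2jM2^j+1$ values. By \eqref{eq:q}, the number of colors is at most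
\[
\sum_{j=0}^{m-1}R^2\cdot4\cdot q_j\cdot(2jM2^j+1)\cdot7^j\ \le\ 2R^2\sqrt n\,\sum_{j\ge0}\Big(\frac7{32}\Big)^j(2jM2^j+1)=:C_0\sqrt n ,
\]
and the series converges because $14/32<1$.
\end{proof}

The inequality $7\cdot2<\sqrt R$ is the budget of Section~\ref{sec:idea}. The factor $2^j$ in the permitted load spends part of it so that the load may exceed $\log n$ from level about $\log_2\log n$ on.

\section{Random labels}\label{sec:random}

For each level $j$ and each child of a level-$j$ node choose a uniformly random injection of the child into $P_j$, all independently. From now on $n=R^m$ is large. The basic estimate is the following.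

\medskip\noindent\textbf{(U)} \emph{Reveal the level-$j$ labels of distinct elements of one child one at a time. Given the earlier labels, the next label lies in a prescribed line with probability at most $2/q_j$, and equals a prescribed point with probability at most $16/q_j^2$. The line or point may depend on the earlier labels.}

\medskip\noindent Indeed, the next label is uniform on the unused points of $P_j$, of which there are at least $32n_j-n_j\ge|P_j|/2=|S_j|q_j/2$. A line has $|S_j|$ points, and $2/(|S_j|q_j)=16/q_j^2$.

We first bound the number of balls. For $i<j$ put
\[
\ell_{ij}=32^{-(j-i)}q_j+10\log n .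
\]
Let $G_j$ be the event that for every $i<j$, every child $B$ of a level-$j$ node and every line $\Lambda$ in $P_i$, at most $\ell_{ij}$ elements of $B$ have their level-$i$ label in $\Lambda$. The event $G_j$ depends only on labels of levels less than $j$. Let $G=\bigcap_jG_j$.

\begin{lemma}\label{lem:lines}
$\Pr(G)\ge1-n^{-27}$. On $G_j$, for every site $(j,a,B)$, every $i<j$ and every $\sigma$, at most $\ell_{ij}$ elements $b\in B$ have $\operatorname{slope}_i(a,b)=\sigma$.
\end{lemma}

\begin{proof}
Fix $B,i,\Lambda$ and let $s=\lceil\ell_{ij}\rceil$. If the bound fails, at least $s$ elements of $B$ have their level-$i$ label in $\Lambda$. The set $B$ lies in one child of a level-$i$ node, and $n_j/q_i=32^{-(j-i)}q_j/256\le s/256$ by \eqref{eq:q}. By (U) the probability is at most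
\[
\binom{n_j}{s}\Big(\frac2{q_i}\Big)^s\le\Big(\frac{2e\,n_j}{s\,q_i}\Big)^s\le\Big(\frac{2e}{256}\Big)^s\le e^{-3s}\le n^{-30}.
\]
There are at most $\sum_jR^{j+1}\le2n$ sets $B$, at most $m$ levels $i$ and at most $q_i^2\le n/4$ lines, so at most $n^3$ triples. For the second statement, the level-$i$ labels of these $b$ lie on the line $b_2=\sigma b_1+(\sigma a_1+a_2)$.
\end{proof}

Fix a site $(j,a,B)$. We condition on all labels of levels less than $j$, assuming that they satisfy $G_j$, and on the level-$j$ label of $a$. The slopes and the functions $L_t=L_t^a$ are then fixed, while the level-$j$ labels on $B$ still form a uniform injection, since $a\notin B$. We write $\Pr^*$ for this conditional probability. Let $J=\lceil\log_2\log n\rceil$. Below level $J$ no choice is needed.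

\begin{lemma}\label{lem:deep}
If $j>J$, then $\Pr^*(\text{the site }(j,a,B)\text{ is not good})\le n^{-6}$.
\end{lemma}

\begin{proof}
Take $\tau\equiv1$, so that only $1$-bins matter, and let $k=M2^j\ge200\log n$ and $q=q_j$. Fix $i,\sigma,\xi$, and let $Y$ be the set of $b\in B$ with $\operatorname{slope}_i(a,b)=\sigma$; then $|Y|\le q/32+10\log n$ by Lemma~\ref{lem:lines}. An element of $Y$ is in the bin if and only if its level-$j$ label lies on the line $\{L_1=\xi\}$. By (U) and $q\ge16$, the bin has at least $k$ elements with probability at most
\[
\binom{|Y|}k\Big(\frac2q\Big)^k\le\Big(2e\Big[\frac1{32k}+\frac{10\log n}{16k}\Big]\Big)^k\le\Big(2e\Big[\frac1{6400}+\frac1{320}\Big]\Big)^k\le e^{-k}\le n^{-200}.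
\]
There are at most $mq_0^2\le n^2$ triples $(i,\sigma,\xi)$.
\end{proof}

\section{Two choices on the top levels}\label{sec:two}

Let $1\le j\le J$ and $q=q_j$. Since $2^J\le2\log n$, we have $32^J\le32(\log n)^5$. Hence, by \eqref{eq:q}, for large $n$ we have $q\ge\sqrt n/(64(\log n)^5)\ge n^{0.4}$ and $32^{-J}q\ge10\log n$, and so
\begin{equation}\label{eq:shallow}
q\ge n^{0.4},\qquad \ell_{ij}\le 2\cdot32^{-(j-i)}q\quad(i<j).
\end{equation}
These are the only consequences of $j\le J$ that we use. Both fail on the deepest level, where $q=16$; this is why the levels are treated in two ranges.

\begin{proposition}\label{prop:shallow}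
If $1\le j\le J$, then with $\Pr^*$-probability at least $1-2n^{-6}$ some $\tau:B\to\{1,2\}$ has load at most $M$. In particular the site $(j,a,B)$ is then good.
\end{proposition}

As in Example~\ref{ex:forest}, take two disjoint copies of $\mathbb F_q$ and view $b\in B$ as an edge whose \emph{$t$-end} is the point $L_t(b)$ of the $t$-th copy. The elements of a $t$-bin share their $t$-end. By (L1), prescribing one end of $b$ confines its label to a line, and by (L2), prescribing both ends leaves at most one label.

\subsection*{Peeling}
An element must now be light in up to $j$ bins at once, so rooting a forest is replaced by greedy removal. Call a nonempty set $Z\subseteq B$ \emph{stuck} if for every $b\in Z$ and every $t\in\{1,2\}$ some $t$-bin containing $b$ has at least $M+1$ elements in $Z$.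

\begin{lemma}\label{lem:peel}
If no stuck set exists, then some $\tau:B\to\{1,2\}$ has load at most $M$.
\end{lemma}

\begin{proof}
Start with $Z=B$. While $Z\ne\emptyset$, it is not stuck, so there are $b\in Z$ and $t$ such that every $t$-bin containing $b$ has at most $M$ elements in $Z$; set $\tau(b)=t$ and delete $b$ from $Z$. Let $Y$ be a $t$-bin that meets $\tau^{-1}(t)$, and consider the first deleted element of $Y\cap\tau^{-1}(t)$. Just before its deletion $Y\cap\tau^{-1}(t)\subseteq Y\cap Z$, and $|Y\cap Z|\le M$.
\end{proof}

\subsection*{Exploring a stuck set}
A union bound over all sets $Z$ is too costly, so we extract from a stuck set an unlikely structure of logarithmic size. In a stuck set one can branch at either end of any element. Growing a tree in this way, we either continue for a long time, and a long tree is unlikely because the mean load is small, or we often return to ends already seen, and each return has probability $O(1/q)$.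

Put $h=50$, so that $M=2h$, and $r=\lceil\log n\rceil$. Fix a linear order of $B$. Let $Z$ be stuck. We discover distinct elements $b_0,b_1,\dots$ of $Z$, each with a \emph{type} $s(b)\in\{1,2\}$; the $s(b)$-end of $b$ is its \emph{near} end, and the other end is its \emph{far} end. Start with any $b_0\in Z$ and $s(b_0)=2$. Discovered elements are processed in order of discovery, once each, one per step. To process $b$, let $t=3-s(b)$ and take a $t$-bin $Y\ni b$ with $|Y\cap Z|\ge2h+1$.
\begin{itemize}
\item If at least $h$ elements of $Y\cap Z$ are undiscovered, the step is a \emph{success}: discover exactly $h$ of them, in the fixed order, with type $t$, and call $b$ their \emph{parent}. The near end of each is the far end of $b$.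
\item Otherwise the step is a \emph{failure}. Then at least $(2h+1)-(h-1)-1=h+1$ elements of $Y\cap Z$ other than $b$ are already discovered.
\end{itemize}
Stop after $r$ successes, or when all discovered elements have been processed (\emph{extinction}). Each step processes a new element of the finite set $B$, so the procedure stops.

Call $b_k$ \emph{closing} if its far end is an end of some $b_{k'}$ with $k'<k$, and let $O$ be the current set of closing elements. Whether $b_k$ is closing is decided when it is discovered, so $O$ grows only at successes; $b_0$ is never closing. A failure discovers nothing and so contributes no small probability to a union bound. The next lemma charges failures to closing elements.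

\begin{lemma}\label{lem:fail}
If the processing of $b$ fails at a time when $|O|\le h$, then $b\in O$. Consequently, as long as $|O|\le h$, the number of failures so far is at most $|O|$.
\end{lemma}

\begin{proof}
Suppose $b\notin O$, and let $\xi$ be the far end of $b$. Then no element discovered before $b$ has $\xi$ as an end. Since the step fails, at least $h+1$ discovered elements other than $b$ have $\xi$ as an end, and all were discovered after $b$. As $|O|\le h$, one of them, $b'$, is not closing. The far end of $b'$ is not $\xi$, since $\xi$ is an end of the earlier element $b$. So $\xi$ is the near end of $b'$, and hence the far end of the parent $\hat b$ of $b'$. The parent was processed before the current step, so it was discovered before $b$, and it has $\xi$ as an end, a contradiction. The second statement follows because failures occur at distinct elements and $O$ never shrinks.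
\end{proof}

\begin{lemma}\label{lem:dichotomy}
If a stuck set exists, the exploration ends in or passes through one of the following situations.
\begin{itemize}
\item[(E1)] There have been $r$ successes and at most $19$ failures.
\item[(E2)] For some $\rho\le r$, right after the $\rho$-th success, $|O|\ge20$, and there have been at most $19$ failures.
\end{itemize}
\end{lemma}

\begin{proof}
If $|O|$ ever exceeds $19$, this happens first at some $\rho$-th success, $\rho\le r$. Before it $|O|\le19\le h$, so there were at most $19$ failures by Lemma~\ref{lem:fail}, and (E2) holds. Otherwise $|O|\le19$ throughout, and there are at most $19$ failures. The first step succeeds, because a failure needs $h+1$ other discovered elements. After $\rho\ge1$ successes and $\nu\le19$ failures, $1+h\rho$ elements are discovered and $\rho+\nu$ are processed, and $\nu\le 19<1+(h-1)\rho$. So extinction does not occur, and (E1) holds.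
\end{proof}

\subsection*{The union bound}

\begin{proof}[Proof of Proposition~\ref{prop:shallow}]
By Lemmas~\ref{lem:peel} and~\ref{lem:dichotomy} it suffices to show that each of (E1) and (E2) can occur with probability at most $n^{-6}$.

Describe an exploration up to its $\rho$-th success, $\rho\le r$, with at most $19$ failures, by a \emph{record}: the element $b_0$; the pattern of successes and failures; and, for each success, the level $i<j$ of the bin used and the set of $h$ newly discovered elements. The $k$-th step processes $b_{k-1}$, so the record determines the sequence $b_0,\dots,b_{h\rho}$ of distinct elements with their types and parents. There are at most $n$ choices for $b_0$. A pattern is given by the number $\nu\le19$ of failures and their positions among at most $r+19$ steps, so there are at most $20(r+19)^{19}$ patterns. Given $b_0$, the pattern and the data of the earlier successes, the element $b$ processed at the next success is determined, and the new elements form an $h$-subset of $\{b'\in B:\operatorname{slope}_i(a,b')=\operatorname{slope}_i(a,b)\}$. This set is fixed by the conditioning and has at most $\ell_{ij}$ elements by Lemma~\ref{lem:lines}. So each success has at most $W=\sum_{i<j}\binom{\lfloor\ell_{ij}\rfloor}h$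 possible data, and there are at most $20n(r+19)^{19}W^\rho$ records, a family that does not depend on the level-$j$ labels of $B$. By \eqref{eq:shallow}, with $d=j-i$,
\begin{equation}\label{eq:W}
W\Big(\frac2q\Big)^h\le\sum_{i<j}\Big(\frac{2\ell_{ij}}q\Big)^h\le\sum_{d\ge1}\big(4\cdot32^{-d}\big)^h\le2\cdot8^{-50}\le e^{-100}.
\end{equation}
The decay of $\ell_{ij}$ in $j-i$ makes this bound independent of the number of levels above $j$.

Fix a record and reveal the level-$j$ labels of $b_0,b_1,\dots$ in this order. If the record is realized by an exploration, then for each $k\ge1$ the near end of $b_k$ is the far end of its parent, which was revealed earlier. By (L1) and (U) the record is realized with probability at most $(2/q)^{h\rho}$. With $\rho=r$, \eqref{eq:W} gives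
\[
\Pr\nolimits^*(\mathrm{E1})\le20n(r+19)^{19}e^{-100r}\le 20(r+19)^{19}n^{-99}\le n^{-6}.
\]

For (E2), add to the record $20$ distinct indices $k$ of closing elements and, for each, an index $k'<k$ such that the far end of $b_k$ is an end of $b_{k'}$. All indices lie in $\{0,\dots,hr\}$, so there are at most $(hr+1)^{40}$ ways to do this. For each of these $20$ elements both ends are prescribed by labels revealed earlier, the near end by the parent and the far end by $b_{k'}$. By (L2) and (U) the conditional probability is at most $16/q^2=(2/q)(8/q)$. So the extended record is realized with probability at most $(2/q)^{h\rho}(8/q)^{20}$, and by \eqref{eq:W} and $q\ge n^{0.4}$,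
\[
\Pr\nolimits^*(\mathrm{E2})\le\sum_{\rho=1}^r20n(r+19)^{19}(hr+1)^{40}e^{-100\rho}\Big(\frac8q\Big)^{20}\le n(\log n)^{O(1)}n^{-8}\le n^{-6}.\qedhere
\]
\end{proof}

\section{The upper bound}\label{sec:end}

\begin{proof}[Completion of the proofs of Theorems~\ref{thm:main} and~\ref{thm:local}]
Let $n=R^m$ with $m$ large. For a site $(j,a,B)$, Lemma~\ref{lem:deep} and Proposition~\ref{prop:shallow} bound the conditional probability that it is not good by $2n^{-6}$, for every conditioning in which $G_j$ holds. Averaging over these conditionings, the probability that $G_j$ holds and the site is not good is at most $2n^{-6}$. Since $G\subseteq G_j$ and there are at most $mnR\le n^2$ sites, Lemma~\ref{lem:lines} shows that the probability that some site is not good is at most $n^{-27}+2n^{-4}<1$. So there is $m_0$ such that for every $m\ge m_0$ some labeling has only good sites. By Propositions~\ref{prop:load} and~\ref{prop:K4}, $K_{R^m}$ then has a $(4,4)$-coloring with at most $C_0\sqrt{R^m}$ colors and no monochromatic triangle.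

Now let $n\ge4$ be arbitrary, and let $m\ge m_0$ be minimal with $R^m\ge n$. Then $R^m\le\max(R^{m_0},Rn)\le R^{m_0+1}n$. Both properties of the coloring of $K_{R^m}$ pass to its restriction to $n$ vertices, which uses at most $C\sqrt n$ colors with $C=C_0R^{(m_0+1)/2}$. This proves the upper bound in Theorem~\ref{thm:main} and the last statement of Theorem~\ref{thm:local}. Finally, a vertex sees at most as many colors as are used, so by Section~\ref{sec:lower} the least possible maximum number of colors at a vertex lies between $\sqrt{n-1}$ and $C\sqrt n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}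
\emph{An Explicit Construction For A Generalized Ramsey Problem},
\texttt{http://www.math.cmu.edu/\~{}mubayi/papers/finalfn44.pdf}

\end{thebibliography}
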